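# Cover graphs that are universally rigid on the line

Throughout, all graphs are finite, simple, and have at least two vertices. The symbol $J$ denotes an all-ones matrix, $\|\cdot\|$ is the Euclidean norm of a vector or the operator norm of a matrix, $e(S,T)$ counts edges between disjoint sets $S$ and $T$, and $e(Z)$ counts edges inside $Z$.

## 1. Frameworks, equivalence and universal rigidity

**Definition 1.1.** A $d$-dimensional framework is a pair $(G,p)$, where $G=(V,E)$ is a graph and $p:V\to\mathbb R^d$. Two frameworks $(G,p)$ and $(G,q)$, possibly in different dimensions, are *equivalent* if $\|p(u)-p(v)\|=\|q(u)-q(v)\|$ for all edges $uv\in E$. They are *congruent* if the same holds for all pairs $u,v\in V$.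

We write $p_u$ for $p(u)$. As an example, let $G$ be the path with edges $ab,bc$, placed on the line at $p_a=0$, $p_b=1$, $p_c=3$. Folding $c$ over $b$ gives $q=(0,1,-1)$. The two edges keep their lengths $1$ and $2$, so $q$ is equivalent to $p$. The distance from $a$ to $c$ was $3$ and is now $1$, so $q$ is not congruent to $p$.

**Definition 1.2.** The framework $(G,p)$ is *universally rigid* if every framework $(G,q)$ in any $\mathbb R^{d'}$, $d'\ge1$, that is equivalent to $(G,p)$ is congruent to it.

Every framework on a complete graph is universally rigid, since equivalence and congruence then coincide. A more interesting example is the 4-cycle on vertices $0,1,2,3$ with edges $01,12,23,03$, placed at $p_i=i$. If $q$ is equivalent, then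
$$3=\|q_0-q_3\|\le\|q_0-q_1\|+\|q_1-q_2\|+\|q_2-q_3\|=3.$$
Equality in the triangle inequality puts the four points on a segment in this order with unit steps, so $q$ is congruent to $p$. We call this the *stretched* 4-cycle.

**Definition 1.3.** A realization $p$ is *generic* if its coordinates are algebraically independent over $\mathbb Q$. A graph is *$d$-GUR* (generically universally rigid in $\mathbb R^d$) if $(G,p)$ is universally rigid for every generic $d$-dimensional realization $p$.

The placement $(0,1,2,3)$ above is not generic. Complete graphs are $d$-GUR for every $d$. We shall use two facts. A generic $p:V\to\mathbb R$ is injective, because $p_u=p_v$ is a polynomial relation. Generic realizations are dense, because the non-generic ones form a countable union of zero sets of nonzero rational polynomials, each of measure zero. So whenever a strict-inequality condition on $p$ defines a nonempty open set, it is satisfied by some generic $p$. Note the quantifier: to be 1-GUR a graph must be universally rigid in *every* generic position, so an adversary picks $p$.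

## 2. Orientations without dependent edges, and the question

**Definition 2.1.** Let $\vec G$ be an acyclic orientation of $G$. An edge is *dependent* if reversing it creates a directed cycle. An acyclic orientation without dependent edges is *strongly acyclic*. A graph is a *cover graph* if it has a strongly acyclic orientation.

Reversing $u\to v$ creates a directed cycle exactly when there is a directed path from $u$ to $v$ other than the edge itself, necessarily of length at least $2$. In an acyclic triangle $a\to b\to c$, $a\to c$, the edge $a\to c$ is therefore dependent. Every acyclic orientation of a triangle looks like this, so every cover graph is triangle-free. In a bipartite graph with parts $X,Y$, orient every edge from $X$ to $Y$. Directed paths have length at most $1$, so every bipartite graph is a cover graph. The 5-cycle, oriented $a\to b\to c\to d$ and $a\to e\to d$, is a non-bipartite example: a dependent edge would need a directed path of length $4$ between its ends along the rest of the cycle, and there is none.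

Equivalently, a cover graph is the Hasse diagram of a partial order on $V$. In one direction, order $V$ by reachability in a strongly acyclic orientation. An edge $u\to v$ is a cover relation because there is no other directed path from $u$ to $v$, and every cover relation is an edge because a longer path would pass through intermediate elements. Conversely, orient a Hasse diagram upward; a dependent edge would not be a cover relation.

The following is Question 4.1 of "On Universally Rigid Frameworks On The Line".

**Question.** Is it true that no cover graph is 1-GUR, except $K_{1,1}$?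

The tension is this. Universal rigidity in every position wants many edges. Being a cover graph forbids triangles, and complete graphs on at least three vertices, the obvious 1-GUR graphs, are full of them. We may use the following fact.

**Known result.** For every $d\ge1$, the only bipartite graph on at least two vertices that is $d$-GUR is $K_2=K_{1,1}$.

## 3. Long cycles and bipartite graphs by hand

**Cycles.** Let $C_n$, $n\ge4$, be placed on the line, and go once around it. The steps $p_{i+1}-p_i$ are real numbers with sum $0$. Suppose at least two steps $a,b$ are positive and at least two steps $-c,-d$ are negative. Replace these four steps by the plane vectors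
$$\bigl(\sqrt{a^2-h^2},h\bigr),\quad \bigl(\sqrt{b^2-h^2},-h\bigr),\quad \bigl(-\sqrt{c^2-k^2},k\bigr),\quad \bigl(-\sqrt{d^2-k^2},-k\bigr),$$
and leave the other steps horizontal. All lengths are preserved. The polygon closes up if
$$a+b-\sqrt{a^2-h^2}-\sqrt{b^2-h^2}=c+d-\sqrt{c^2-k^2}-\sqrt{d^2-k^2}.$$
The right side is continuous and increasing in $k$, starting from $0$ at $k=0$, so for small $h>0$ some $k>0$ satisfies this. The new framework is equivalent, and it is not collinear because the first two vectors are not parallel. A framework congruent to one on a line is collinear (among any three points the largest distance is the sum of the other two). So the original framework is not universally rigid. The sign condition is open and, for $n\ge4$, can be met, so no $C_n$ with $n\ge4$ is 1-GUR. For $C_5$ one can perturb $p=(0,2,4,3,1)$, with steps $2,2,-1,-2,-1$. The smallest non-bipartite cover graph therefore gives no counterexample.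

**Bipartite graphs, $d=1$.** Let $G$ be bipartite on at least three vertices, with nonempty parts $X,Y$ and $|X|\ge2$. Let $p$ be injective with $|p_y|\le M<m\le|p_x|$ for all $y\in Y$, $x\in X$. Choose $\mu\in(0,1)$ with $M/\mu<m$, and then $\xi$ with
$$(\mu^{-2}-1)M^2<\xi<(1-\mu^2)m^2,$$
which is possible because the left side equals $(1-\mu^2)M^2/\mu^2$. Put
$$q_x=\Bigl(\mu p_x,\sqrt{(1-\mu^2)p_x^2-\xi},0\Bigr),\qquad q_y=\Bigl(\mu^{-1}p_y,0,\sqrt{\xi-(\mu^{-2}-1)p_y^2}\Bigr).$$
Then $\|q_x-q_y\|^2=p_x^2-2p_xp_y+p_y^2$, so $q$ is equivalent to $p$. Two vertices of $X$ have distinct images with third coordinate $0$, while $q_y$ has positive third coordinate. So $q$ is not collinear, hence not congruent to $p$. The condition on $p$ is open, so a generic such $p$ exists and $G$ is not 1-GUR. A counterexample to the question must therefore have at least three color classes, and we shall use exactly three.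

## 4. The graphs $G_\ell$ and the theorems

Let $\ell$ be an odd prime, $\nu$ a quadratic non-residue mod $\ell$, and $V=V_1\sqcup V_2\sqcup V_3$ with $V_i=\mathbb F_\ell^2\times\{i\}$. The graph $G_\ell$ has the edges

- $(w,1)\sim(w',2)$ and $(w,2)\sim(w',3)$ iff $w'-w\in\{(t,t^2):t\in\mathbb F_\ell\}$;
- $(w,1)\sim(w',3)$ iff $w'-w\in\{(u,\tfrac{u^2+\nu}2):u\in\mathbb F_\ell\}$.

Where do the two curves come from? If $(x,y)=(t,t^2)+(s,s^2)$ is a sum of two parabola points, then
$$2y-x^2=2(t^2+s^2)-(t+s)^2=(t-s)^2,\tag{2}$$
a square. The second curve is $2y-x^2=\nu$, a non-square. For $\ell=3$, $\nu=2$ the parabola is $\{(0,0),(1,1),(2,1)\}$, its sums are $(0,0),(1,1),(2,1),(2,2),(0,2),(1,2)$, and the second curve is $\{(0,1),(1,0),(2,0)\}$, which is disjoint from the set of sums.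

**Proof that every $G_\ell$ is a cover graph.** First, $G_\ell$ is triangle-free. There are no edges inside a part, so a triangle has one vertex in each part, and then $(t,t^2)+(s,s^2)=(u,\frac{u^2+\nu}2)$ for some $t,s,u$. By (2) this gives $\nu=(t-s)^2$, contradicting that $\nu$ is a non-residue. Now orient edges $V_1\to V_2$, $V_2\to V_3$, $V_1\to V_3$. This is acyclic, and directed paths have length at most $2$. If $u\to v$ were dependent, there would be a directed path from $u$ to $v$ of length at least $2$, hence exactly $2$, and with the edge it would form a triangle. So the orientation is strongly acyclic. $\square$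

**Theorem A.** Every $G_\ell$ is a cover graph. For all sufficiently large primes $\ell$, $(G_\ell,p)$ is universally rigid for every injective $p:V\to\mathbb R$. In particular $G_\ell$ is 1-GUR, so the answer to the Question is **no**.

So infinitely many cover graphs other than $K_{1,1}$, even 3-colorable ones, are 1-GUR. By the known result on bipartite graphs, $3$ is the smallest possible chromatic number of a 1-GUR graph other than $K_2$.

**Theorem B.** There is an absolute constant $\rho_0>0$ such that if $H$ is $k$-regular on $n$ vertices ($k\ge1$), all eigenvalues of its adjacency matrix except one copy of $k$ have absolute value at most $\lambda$, and $\lambda\le\rho_0k$, then $(H,p)$ is universally rigid for every injective $p:V(H)\to\mathbb R$.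

**Corollary C.** There is a constant $\Delta$ such that for every $g$ there is a $\Delta$-regular cover graph of girth at least $g$ that is 1-GUR.

Theorem B and Corollary C are not needed for the Question. Theorems A and B both rest on one statement about pseudorandom tripartite graphs. It concerns *super stable* frameworks, which come with an algebraic certificate of universal rigidity (Definition 5.1).

**Core Theorem.** There are absolute constants $c,\rho_1>0$ such that the following holds for $N\ge42$. Let $G=(V,E)$ be a graph, $V_1,V_2,V_3\subseteq V$ disjoint with $|V_i|=N$, and $\theta>0$, such that for all $i\ne j$ the $V_i\times V_j$ adjacency matrix $M_{ij}$ satisfies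
$$\|M_{ij}-\theta J\|\le\rho_1\theta N.\tag{1}$$
Then for every injective $p:V\to\mathbb R$ there is $U\subseteq V_1\cup V_2\cup V_3$ with $|U\cap V_i|\ge cN$ for each $i$ such that $(G[U],p|_U)$ is super stable.

Condition (1) says that $G$ looks like a random tripartite graph of edge density $\theta$. We shall use it through two consequences. Suppose $\|M_{ij}-\theta J\|\le\lambda$ for all $i\ne j$. For $T\subseteq V_j$, apply $M_{ij}-\theta J$ to the indicator vector of $T$:
$$\sum_{v\in V_i}\bigl(\deg_T(v)-\theta|T|\bigr)^2\le\lambda^2|T|.\tag{3}$$
For $Z\subseteq V_1\cup V_2\cup V_3$ with $Z_i=Z\cap V_i$, counting only edges between different parts,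
$$e(Z)\le\sum_{i<j}\Bigl(\theta|Z_i||Z_j|+\lambda\sqrt{|Z_i||Z_j|}\Bigr)\le\tfrac\theta3|Z|^2+\lambda|Z|.\tag{4}$$
The last step uses $\sum_{i<j}z_iz_j\le\frac13(z_1+z_2+z_3)^2$ and $\sqrt{z_iz_j}\le\frac12(z_i+z_j)$.

## 5. Stress matrices, circulations and projective maps

**Definition 5.1.** Let $\Gamma$ be a graph on $U$ and $p:U\to\mathbb R$ injective. The framework $(\Gamma,p)$ is *super stable* if there is a symmetric positive semidefinite $\Omega\in\mathbb R^{U\times U}$ with $\Omega_{uv}=0$ for distinct non-adjacent $u,v$ and $\ker\Omega=\mathrm{span}(\mathbf 1,p)$.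

As an example, take the triangle at $p=(0,1,2)$ and the quadratic form
$$(x_0-x_1)^2+(x_1-x_2)^2-\tfrac12(x_0-x_2)^2=\tfrac12(x_0-2x_1+x_2)^2 .\tag{5}$$
It is nonnegative, and it vanishes exactly when $x_0,x_1,x_2$ is an arithmetic progression, that is, on $\mathrm{span}(\mathbf 1,p)$. One weight is negative. It belongs to the long edge.

**Lemma 5.2.** Let $(\Gamma,p)$ be super stable with at least one edge. If $(\Gamma,q)$ is equivalent to $(\Gamma,p)$, then $q_u=w_0+p_uw$ for all $u$, with fixed vectors $w_0,w$ and $\|w\|=1$. In particular $(\Gamma,p)$ is universally rigid.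

*Proof.* Put $\omega_{uv}=-\Omega_{uv}$. Since $\Omega\mathbf 1=0$, we have $x^T\Omega x=\sum_{uv\in E}\omega_{uv}(x_u-x_v)^2$. Sum over the coordinate vectors $q^{(i)}$ of $q$:
$$\sum_iq^{(i)T}\Omega q^{(i)}=\sum_{uv\in E}\omega_{uv}\|q_u-q_v\|^2=\sum_{uv\in E}\omega_{uv}(p_u-p_v)^2=p^T\Omega p=0.$$
Each term on the left is nonnegative, so each is $0$. For a positive semidefinite matrix, $x^T\Omega x=0$ forces $\Omega x=0$, so $q^{(i)}\in\mathrm{span}(\mathbf 1,p)$ for every $i$. This says $q_u=w_0+p_uw$. Any edge $uv$ gives $|p_u-p_v|=|p_u-p_v|\,\|w\|$ with $p_u\ne p_v$, so $\|w\|=1$. Then all distances agree. $\square$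

**Lemma 5.3 (extension).** Let $q$ be equivalent to $(G,p)$ with $p:V\to\mathbb R$ injective, let $q_u=w_0+p_uw$ with $\|w\|=1$ for all $u\in U$, and let $v\notin U$ have two neighbors $u_1,u_2\in U$. Then $q_v=w_0+p_vw$.

*Proof.* The point $z=w_0+p_vw$ lies on the line through the distinct points $q_{u_1},q_{u_2}$. Its distance to $q_{u_i}$ is $|p_v-p_{u_i}|=\|q_v-q_{u_i}\|$. The distances of a point to two distinct points of a line determine its projection to the line and its distance from the line. For $z$ the latter is $0$, so $q_v=z$. $\square$

Thus a super stable piece $U$ fixes every vertex with two neighbors in $U$, and so on. This is why the Core Theorem asks only for a large piece.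

**Lemma 5.4 (projective invariance).** Let $p'_u=\frac{\alpha p_u+\beta}{\gamma p_u+\delta}$ with $\alpha\delta-\beta\gamma\ne0$ and $\gamma p_u+\delta\ne0$ for all $u\in U$. If $(\Gamma,p')$ is super stable, then so is $(\Gamma,p)$.

*Proof.* Let $\Omega$ be a matrix for $p'$, and let $D=\mathrm{diag}(\gamma p_u+\delta)$. The matrix $D^{-1}\Omega D^{-1}$ is positive semidefinite with the zero pattern of $\Omega$. Its kernel is
$$D\,\mathrm{span}(\mathbf 1,p')=\mathrm{span}(\gamma p+\delta\mathbf 1,\ \alpha p+\beta\mathbf 1)=\mathrm{span}(\mathbf 1,p),$$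
where the last equality uses $\alpha\delta-\beta\gamma\ne0$. $\square$

**Definition 5.5.** A *circulation* on a graph is a function $f$ on ordered adjacent pairs with $f(u,v)=-f(v,u)$ and $\sum_vf(u,v)=0$ for every $u$. For an antisymmetric $f$, the number $\sum_vf(u,v)$ is its *divergence* at $u$.

**Lemma 5.6.** Let $f$ be a circulation on $\Gamma$, $p$ injective, $\omega_{uv}=\omega_{vu}$ with $\omega_{uv}(p_v-p_u)=f(u,v)$, and $Q(x)=\sum_{uv}\omega_{uv}(x_u-x_v)^2$ with matrix $\Omega$. Suppose $L$ is a linear subspace that meets every coset of $\mathrm{span}(\mathbf 1,p)$, and $Q>0$ on $L\setminus\{0\}$. Then $\Omega$ is positive semidefinite with kernel exactly $\mathrm{span}(\mathbf 1,p)$, so $(\Gamma,p)$ is super stable.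

*Proof.* Clearly $\Omega\mathbf 1=0$, and $(\Omega p)_u=\sum_v\omega_{uv}(p_u-p_v)=-\sum_vf(u,v)=0$. So $Q(x)=Q(x+\alpha\mathbf 1+\beta p)$ for all $\alpha,\beta$. Given $x$, choose $y\in L$ with $x-y\in\mathrm{span}(\mathbf 1,p)$. Then $Q(x)=Q(y)\ge0$, with equality only if $y=0$, that is, $x\in\mathrm{span}(\mathbf 1,p)$. Since the kernel of a positive semidefinite matrix is the zero set of its form, the claim follows. $\square$

For the stretched 4-cycle, send one unit of flow around $0\to1\to2\to3\to0$. Then $\omega=1$ on the short edges, and on $03$ we have $f(0,3)=-1$, so $\omega_{03}=-\frac13$. Take $L=\{x_0=x_3=0\}$, which meets every coset because an affine function of position can be subtracted to make $x_0=x_3=0$. On $L$ the form is $x_1^2+(x_1-x_2)^2+x_2^2$, which is positive off $0$.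

An approximate circulation will be corrected by the next lemma.

**Lemma 5.7 (flow lemma).** Let $\Gamma$ be a graph on $U$, $r:U\to\mathbb R$, $r(S)=\sum_{u\in S}r(u)$, $r(U)=0$, $\chi>0$, and $|r(S)|\le\chi\,e_\Gamma(S,U\setminus S)$ for all $S\subseteq U$. Then there is an antisymmetric $g$ on ordered adjacent pairs of $\Gamma$ with $|g|\le\chi$ and $\sum_vg(u,v)=r(u)$ for all $u$.

*Proof.* Join a source to each $u$ with $r(u)>0$ by an arc of capacity $r(u)$, and each $u$ with $r(u)<0$ to a sink by an arc of capacity $|r(u)|$. Replace each edge of $\Gamma$ by two opposite arcs of capacity $\chi$. Let $R=\sum_{r(u)>0}r(u)$. The cut given by $S\cup\{\text{source}\}$ has capacity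
$$\sum_{u\notin S,\,r(u)>0}r(u)+\sum_{u\in S,\,r(u)<0}|r(u)|+\chi e_\Gamma(S,U\setminus S)=R-r(S)+\chi e_\Gamma(S,U\setminus S)\ge R.$$
By max-flow min-cut there is a flow of value $R$. It saturates all source arcs, and all sink arcs because $r(U)=0$ makes their total capacity $R$ too. Let $g(u,v)$ be the flow along $u\to v$ minus the flow along $v\to u$. Then $|g|\le\chi$, and conservation at $u$ says $\sum_vg(u,v)=r(u)$. $\square$

**Projective maps of the line.** View points of $\mathbb{RP}^1=\mathbb R\cup\{\infty\}$ as nonzero vectors of $\mathbb R^2$ up to scaling, with $t\leftrightarrow(t,1)$ and $\infty\leftrightarrow(1,0)$, and write $[X,Y]=\det(X,Y)$. For distinct $P,Q,R$, the unique projective map sending $P,Q,R$ to $0,1,\infty$ is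
$$X\mapsto\bigl([X,P][Q,R]:[X,R][Q,P]\bigr).\tag{6}$$
Substituting $X=P,Q,R$ confirms the values. The two entries never vanish together, since that would need $X=P$ and $X=R$. Both scale by the same factor when a representative of $X,P,Q$ or $R$ is rescaled. So the image is a continuous function of $(P,Q,R,X)$ as long as $P,Q,R$ are distinct. Following (6) by the fixed map $t\mapsto\frac{2t}{t+1}$, which sends $0,1,\infty$ to $0,1,2$, gives the projective map sending $P,Q,R$ to the numbers $0,1,2$, again continuous in $(P,Q,R,X)$. For instance, $P,Q,R=0,1,3$ gives in (6) $X=(x,1)\mapsto -2x/(x-3)=2x/(3-x)$, which indeed sends $0,1,3$ to $0,1,\infty$.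

## 6. The blown-up triangle and colliding clusters

How might one prove the Core Theorem? The natural model is the triangle (5). Suppose there were sets $A,B,C$ of linear size in three different parts, with $p$ close to $0$ on $A$, to $1$ on $B$, and to $2$ on $C$. Put weights near $1,1,-\frac12$ on $AB,BC,AC$ edges. By (1) the form $Q$ is close to $\theta$ times the same form on the complete tripartite graph. The flow behind these weights is $+1$ from $A$ to $B$ and from $B$ to $C$, and $-1$ from $A$ to $C$. It is nearly a circulation, and Lemma 5.7 repairs it at small cost. This will be carried out in Section 9.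

The trouble is to find the clusters, because $p$ is arbitrary. There are two obstacles.

The first is scale. Suppose the values of $p$ are powers of $10$, and some affine map of the line puts $A,B,C$ within $\kappa<\frac1{10}$ of $0,1,2$. Then $B$ has only one point. Indeed, if $10^i<10^j$ both lie in $p(B)$, then the affine map shrinks or stretches lengths by some factor $\sigma$ with $\sigma\cdot(0.9)10^j\le\sigma(10^j-10^i)\le2\kappa$. One of $A,C$ lies to the left of $B$, at positive positions, so it is at distance less than $10^j$ from $10^j$, while this distance becomes at least $1-2\kappa$. Hence $\sigma10^j\ge1-2\kappa$, and $0.9(1-2\kappa)\le2\kappa$, which is false. The cure is Lemma 5.4: we may use projective maps, and on the projective line, which is a compact circle, pigeonhole finds clusters.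

The second obstacle is collision. After a projective normalization the clusters we find may sit at only two places. For example, let each part consist of a lower and an upper half, in the order $A_-<A_+<B_-<B_+<C_-<C_+$ with $A,B,C$ in different parts, where $A_-\subset(-\infty,-1/\delta]$, $C_+\subset[1/\delta,\infty)$ and the other four halves lie in $[-\delta,\delta]$, with $A_+,B_-<0<B_+,C_-$. Separate the halves at $-1,0,1$. For small $\delta$, on the projective line everything is close to $0$ or to $\infty$, so no three clusters in these coordinates are pairwise far apart. With two clusters such as $A_+$ and $B_-$ at the same place, the weight $\omega_{uv}=f(u,v)/(p_v-p_u)$ with $f\approx1$ is uncontrolled: the denominator is tiny and its size varies from edge to edge.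

The idea that gets past this: when two clusters nearly coincide, do not prescribe the flow and divide; prescribe the weight. Consider first four points $a_1,b_1$ at $0$ and $a_2,c_2$ at $1$ (ignoring injectivity). The form
$$(x_{a_1}-x_{b_1})^2+(x_{a_2}-x_{c_2})^2$$
is nonnegative, and its kernel $\{x_{a_1}=x_{b_1},\ x_{a_2}=x_{c_2}\}$ is exactly $\mathrm{span}(\mathbf 1,p)$. So weight $1$ on short edges already gives the right kernel. If the points do not coincide but are close, then weight $1$ on a short edge means a tiny flow $f=p_v-p_u$, with tiny divergence. That divergence can be rerouted through the long edges, where dividing by $p_v-p_u\approx\pm1$ is harmless. It remains to show that one of the two pictures always occurs.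

## 7. Finding clusters on the projective circle

We now prove the Core Theorem, in Sections 7 to 10. Put $\tau=\kappa=\frac1{400}$. Absolute constants $\eta\in(0,\frac1{10}]$ and then $\varepsilon=1/K\le\eta$, with $K$ an integer, are chosen in Step 4. Then
$$c_0=\tfrac1{7K},\qquad c=\tfrac1{14K},\qquad\rho_1=\tfrac{c_0\tau^2}{10}.$$
Only edges between different $V_i$ are used, and "adjacent", $\deg$, $e(\cdot)$ refer to these. All other edges get weight $0$, which super stability allows.

**Step 1: three blocks in order.** We want large sets $A<B<C$ (in position) from three different parts. Let $h=\lfloor N/6\rfloor$ and $m=2h\le N/3$. Since $N\ge42$, $h\ge\frac{N-5}6\ge\frac N7$. Scan $p(V_1\cup V_2\cup V_3)$ from the left until some part has $m$ points; these form $A$. Continue until one of the other two parts has $m$ points beyond that place; these form $B$. The third part had fewer than $m$ points in each of the two stretches, so it has at least $N-2m\ge m$ points beyond; choose $m$ of them as $C$. Split each set into its lower and upper half, of size $h$ each, and choose reals $a,b,c_*\notin p(V)$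 with
$$A_-<a<A_+<B_-<b<B_+<C_-<c_*<C_+.$$

**Step 2: a circle of length 3.** This step makes pigeonhole possible and the picture cyclically symmetric. Identify $\mathbb{RP}^1$ with $\mathbb T=\mathbb R/3\mathbb Z$ via $t=\tan(\pi\vartheta/3)$, so that $\vartheta$ corresponds to the vector $(\sin\frac{\pi\vartheta}3,\cos\frac{\pi\vartheta}3)$, and let $\mathrm{dist}$ be arc length on $\mathbb T$. Rotation of $\mathbb T$ by $1$ is induced by a rotation of $\mathbb R^2$, so it is a projective map. Apply the projective transformation moving $a,b,c_*$ to $0,1,2\in\mathbb T$. It is a homeomorphism of the circle. So it maps the arc between $a$ and $b$ not containing $c_*$ monotonically onto the arc $(0,1)$, which does not contain $2$, with $a\mapsto0$, $b\mapsto1$. Likewise the arc $(b,c_*)$ goes to $(1,2)$, and the arc from $c_*$ through $\infty$ to $a$ goes to $(2,3)$. Identifying vertices with their images, we have, in increasing order,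
$$A_+,B_-\subset(0,1),\qquad B_+,C_-\subset(1,2),\qquad C_+,A_-\subset(2,3).$$
Divide each of $[0,1),[1,2),[2,3)$ into $K$ half-open intervals of length $\varepsilon$. By pigeonhole some $A_+'\subseteq A_+$ of size
$$s=\lceil h/K\rceil\ge c_0N$$
lies in one such interval; let $\alpha_+\in(0,1)$ be the center of that interval. Do the same for the other five sets, with centers $\alpha_-,\beta_\pm,\gamma_\pm$. Since $A_+$ precedes $B_-$, we have $\alpha_+\le\beta_-$. In the same way $\beta_+\le\gamma_-$ and $\gamma_+\le\alpha_-$. The whole configuration is symmetric under the relabeling $A\to B\to C\to A$ together with rotation of $\mathbb T$ by $1$.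

**Step 3: a dichotomy.** We show that clusters are either in three separated places or in two coincident pairs.

**Claim 7.1.** Up to this cyclic relabeling, one of the following holds.

- (I) There are centers $\alpha\in\{\alpha_\pm\}$, $\beta\in\{\beta_\pm\}$, $\gamma\in\{\gamma_\pm\}$ with pairwise distances at least $\eta$.
- (II) $\alpha_+,\beta_-\in(1-\eta,1)$ and $|\alpha_--\gamma_+|<\eta$.

*Proof.* Assume (I) fails. Then two of $\alpha_+,\beta_+,\gamma_+$ are at distance less than $\eta$, and by cyclic symmetry we may take $\alpha_+,\beta_+$. We have $\alpha_+<1<\beta_+$ and $3-(\beta_+-\alpha_+)>1$, so the short way around is $\beta_+-\alpha_+<\eta$. Hence $\alpha_+>1-\eta$, and $\alpha_+\le\beta_-<1$ gives $\beta_-\in(1-\eta,1)$. Now consider the triple $(\alpha_-,\beta_-,\gamma_+)$. Both $\alpha_-$ and $\gamma_+$ lie in $(2,3)$. A point $x\in(2,3)$ satisfies $x-\beta_->1$ and $3-(x-\beta_-)>\beta_->1-\eta$, so it is at distance at least $1-\eta\ge\eta$ from $\beta_-$. Since (I) fails for this triple, $\mathrm{dist}(\alpha_-,\gamma_+)<\eta$, and for two points of $(2,3)$ this distance is $|\alpha_--\gamma_+|$.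 $\square$

**Step 4: choosing $\eta$ and $\varepsilon$.** These must be absolute, and compactness provides that. For $\zeta\in[2,3]$ the points $1,\zeta,\frac32$ of $\mathbb T$ have pairwise distances at least $\frac12$. Let $T_\zeta$ be the projective map sending them to $0,1,\infty$. By (6), $(\zeta,x)\mapsto T_\zeta(x)\in\mathbb{RP}^1$ is continuous on the compact set $[2,3]\times\mathbb T$, hence uniformly continuous. Since $T_\zeta(1)=0$ and $T_\zeta(\zeta)=1$, there is an absolute $\eta\le\frac1{10}$ such that for all $\zeta\in[2,3]$
$$\mathrm{dist}(x,1)\le2\eta\ \Rightarrow\ |T_\zeta(x)|<\kappa,\qquad \mathrm{dist}(x,\zeta)\le2\eta\ \Rightarrow\ |T_\zeta(x)-1|<\kappa .$$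
Next, the triples $(\alpha,\beta,\gamma)\in\mathbb T^3$ with pairwise distances at least $\eta$ form a compact set. Let $T_{\alpha\beta\gamma}$ be the projective map sending them to the numbers $0,1,2$. By continuity and compactness again, there is $\varepsilon=1/K\le\eta$ such that for all such triples, points within $\varepsilon$ of $\alpha,\beta,\gamma$ are mapped to real numbers within $\kappa$ of $0,1,2$ respectively.

**Step 5: normalizing.** We move the clusters to their model positions. In case (I) apply $T_{\alpha\beta\gamma}$; in case (II) apply $T_\zeta$ with $\zeta=\gamma_+$. In case (II), the points of $A_+',B_-'$ are within $\eta+\varepsilon\le2\eta$ of $1$, and those of $C_+',A_-'$ within $\eta+\varepsilon\le2\eta$ of $\zeta$. The composition with the earlier transformations is a projective map of $\mathbb{RP}^1$ that takes finite values on the vertices of the chosen clusters. By Lemma 5.4 we may replace $p$ on these vertices by its image, which is again injective. All sets have size $s\ge c_0N$, and we are in one of two situations.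

- Case I: sets $A,B,C$ (now denoting the chosen clusters with centers $\alpha,\beta,\gamma$) lie in three different parts, with $p$ within $\kappa$ of $0,1,2$ respectively.
- Case II: $A_1=A_+'$ and $B_1=B_-'$ have $p$ within $\kappa$ of $0$; $C_2=C_+'$ and $A_2=A_-'$ have $p$ within $\kappa$ of $1$. Here $A_1,A_2$ are disjoint subsets of one part, $B_1$ lies in a second part, $C_2$ in the third.

Call two of these sets *linked* if they lie in different parts. There are $6$ ordered linked pairs in Case I and $10$ in Case II.

## 8. Pruning to nearly regular clusters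

Let $d=\theta s$, the expected degree into a cluster, and $\lambda=\rho_1\theta N$. Since $s\ge c_0N$,
$$\lambda\le\rho'd,\qquad \rho'=\frac{\rho_1}{c_0}=\frac{\tau^2}{10}.$$
Condition (1) passes to submatrices. It controls degrees only on average, while we want every vertex under control.

**Lemma 8.1.** Every one of the sets $S$ contains $S'\subseteq S$ with $|S'|\ge(1-\tau)s$ such that for linked $S,T$ every $v\in S'$ has
$$(1-2\tau)d\le\deg_{T'}(v)\le(1+\tau)d,\qquad\text{hence}\quad\bigl|\deg_{T'}(v)-\theta|T'|\bigr|\le2\tau d.$$

*Proof.* Let $Z_0$ be the set of all $v$ in some $S$ with $|\deg_T(v)-d|>\tau d$ for some linked $T$. By (3) with $|T|=s$, each ordered pair $(S,T)$ contributes at most $\lambda^2s/(\tau d)^2\le\rho'^2s/\tau^2$ vertices. So $|Z_0|\le z:=12\rho'^2s/\tau^2=0.12\,\tau^2s$. If $Z_0=\emptyset$, take $S'=S$ for all $S$. Otherwise $z\ge1$. Deleting $Z_0$ may lower other degrees, so we delete more: starting with $Z=Z_0$, repeatedly add to $Z$ a vertex of the union of the sets that has at least $\tau d$ neighbors in $Z$.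

We claim that $|Z|\le2z$ always. Otherwise, consider the first moment with $|Z|>2z$. Then $|Z|\le2z+1\le3z$, and at least $|Z|-z\ge\frac12|Z|$ vertices were added, each bringing at least $\tau d$ new edges into $Z$. So $e(Z)\ge\frac12\tau d|Z|$. By (4), $e(Z)\le\frac\theta3|Z|^2+\lambda|Z|$. Dividing by $|Z|$ and using $|Z|\le3z$,
$$\tfrac12\tau d\le\theta z+\lambda\le\bigl(0.12\,\tau^2+0.1\,\tau^2\bigr)d<\tfrac12\tau d,$$
a contradiction.

So the process ends with $|Z|\le2z=0.24\,\tau^2s\le\tau s$. Let $S'=S\setminus Z$. A vertex of $S'$ has between $(1-\tau)d$ and $(1+\tau)d$ neighbors in $T$ and fewer than $\tau d$ in $Z$. This gives the degree bounds. The last inequality follows since $(1-\tau)d\le\theta|T'|\le d$. $\square$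

From now on we write $S$ for $S'$; sizes lie in $[(1-\tau)s,s]$.

**Lemma 8.2.** For linked $S,T$ and any real vector $x$,
$$\Bigl|\sum_{uv\in E(S,T)}(x_u-x_v)^2-\theta\sum_{u\in S,\,v\in T}(x_u-x_v)^2\Bigr|\le3\tau d\sum_{u\in S\cup T}x_u^2.$$

*Proof.* Expand the squares. The first sum is $\sum_{u\in S}\deg_T(u)x_u^2+\sum_{v\in T}\deg_S(v)x_v^2-2x_S^TMx_T$, where $M$ is the $S\times T$ adjacency matrix. The second (with $\theta$) has $\theta|T|,\theta|S|,\theta J$ in place of $\deg_T(u),\deg_S(v),M$. By Lemma 8.1 the diagonal terms differ by at most $2\tau d\sum x_u^2$. By (1) the cross terms differ by at most $2\lambda\|x_S\|\|x_T\|\le\lambda\sum x_u^2\le\tau d\sum x_u^2$. $\square$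

## 9. Three separated clusters

Here we are in Case I. Let $U=A\cup B\cup C$, with sizes $n_A,n_B,n_C\in[(1-\tau)s,s]$.

**Step 1: expansion.** To use the flow lemma we need large cuts. Let $S\subseteq U$ with $|S|\le|U|/2\le\frac32s$, meeting the three sets in $s_1,s_2,s_3$ vertices, where the sets have sizes $n_1,n_2,n_3$. In the complete tripartite graph the cut of $S$ is the degree sum over $S$ minus twice the number of edges inside $S$, namely
$$\sum_is_i(|U|-n_i)-\Bigl(|S|^2-\sum_is_i^2\Bigr)\ge2(1-\tau)s|S|-\tfrac23|S|^2\ge(1-2\tau)s|S|.$$
We used $\sum s_i^2\ge\frac13|S|^2$ and $\frac23|S|\le s$. Apply Lemma 8.2 with $x=\mathbf 1_S$ to the three pairs and add. Each vertex is in two pairs, so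
$$e(S,U\setminus S)\ge(1-2\tau)d|S|-6\tau d|S|\ge\tfrac d2|S|.$$

**Step 2: a circulation.** We correct the model flow. Let $f^0(a,b)=1$, $f^0(b,c)=1$, $f^0(a,c)=-1$ on edges with $a\in A$, $b\in B$, $c\in C$, extended antisymmetrically. Its divergence $r$ is $\deg_B-\deg_C$ on $A$, $\deg_C-\deg_A$ on $B$, and $\deg_A-\deg_B$ on $C$. By Lemma 8.1, $|r(u)|\le3\tau d$. By antisymmetry $r(U)=0$, so $|r(S)|=|r(U\setminus S)|$, and with Step 1
$$|r(S)|\le3\tau d\min(|S|,|U\setminus S|)\le6\tau\,e(S,U\setminus S).$$
Lemma 5.7 applied to $-r$ gives $g$ with divergence $-r$ and $|g|\le6\tau$. So $f=f^0+g$ is a circulation. Put $\omega_{uv}=f(u,v)/(p_v-p_u)$.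

**Step 3: the weights are close to $1,1,-\frac12$.** Let $\omega^0=1,1,-\frac12$ on $AB,BC,AC$. We show $|\omega-\omega^0|\le\sigma:=12\tau+4\kappa$. On $AB$ and $BC$ edges, oriented from $A$ to $B$ and from $B$ to $C$, $p_v-p_u=1+t$ with $|t|\le2\kappa$; on $AC$ edges, oriented from $A$ to $C$, it is $2+t$ with $|t|\le2\kappa$. Hence
$$\Bigl|\frac{1+g}{1+t}-1\Bigr|=\frac{|g-t|}{1+t}\le\frac{6\tau+2\kappa}{1-2\kappa}\le\sigma,\qquad\Bigl|\frac{-1+g}{2+t}+\frac12\Bigr|=\frac{|2g+t|}{2(2+t)}\le\sigma.$$

**Step 4: comparison with the complete tripartite form.** Degrees within $U$ are at most $2(1+\tau)d$, and $(x_u-x_v)^2\le2x_u^2+2x_v^2$, so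
$$\sum_e|\omega_e-\omega^0_e|(x_u-x_v)^2\le2\sigma\cdot2(1+\tau)d\|x\|^2\le5\sigma d\|x\|^2 .$$
Adding Lemma 8.2 for the three pairs, with weights $|\omega^0|\le1$ and each vertex in two pairs, we obtain
$$Q(x)\ge\theta K(x)-6\tau d\|x\|^2-5\sigma d\|x\|^2,$$
$$K(x)=\sum_{A\times B}(x_u-x_v)^2+\sum_{B\times C}(x_u-x_v)^2-\tfrac12\sum_{A\times C}(x_u-x_v)^2.$$

**Step 5: positivity on a subspace.** We choose $L$ to kill all cross terms in $K$. Let $L=\{x:\sum_Ax=\sum_Cx=0\}$. It meets every coset of $\mathrm{span}(\mathbf 1,p)$: finding $\alpha,\beta$ with $x+\alpha\mathbf 1+\beta p\in L$ is a $2\times2$ linear system, solvable because the averages of $p$ over $A$ and over $C$ differ. For $x\in L$ we have $\sum_{A\times B}(x_u-x_v)^2=n_B\|x_A\|^2+n_A\|x_B\|^2$, since the cross term is $-2(\sum_Ax)(\sum_Bx)=0$, and similarly for the other two sums. So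
$$K(x)=\bigl(n_B-\tfrac12n_C\bigr)\|x_A\|^2+(n_A+n_C)\|x_B\|^2+\bigl(n_B-\tfrac12n_A\bigr)\|x_C\|^2\ge\bigl(\tfrac12-\tau\bigr)s\|x\|^2.$$
Since $\theta s=d$ and $5\sigma=60\tau+20\kappa$, for $0\ne x\in L$
$$Q(x)\ge d\|x\|^2\bigl(\tfrac12-67\tau-20\kappa\bigr)=d\|x\|^2\bigl(\tfrac12-\tfrac{87}{400}\bigr)>0.$$
By Lemma 5.6, $(G[U],p|_U)$ is super stable.

## 10. Two coincident pairs of clusters

Here we are in Case II. Let $U=A_1\cup B_1\cup C_2\cup A_2$.

**Step 1: unit weights on short edges.** We prescribe weight $1$ and read off the flow. Put $f^0(u,v)=p_v-p_u$ on edges of $(A_1,B_1)$ and of $(A_2,C_2)$. Then $|f^0|\le2\kappa$. Each vertex is in exactly one of these pairs, so the divergence $r$ satisfies $|r(u)|\le2\kappa(1+\tau)d\le3\kappa d$, and $r(U)=0$.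

**Step 2: long edges expand.** We want to route $-r$ through long edges only. Let $\Gamma$ consist of the edges of the linked pairs $(A_1,C_2)$, $(C_2,B_1)$, $(B_1,A_2)$. These join the blocks $A_1,C_2,B_1,A_2$ in a path; number the blocks $1,2,3,4$ in this order, with sizes $n_i\in[(1-\tau)s,s]$. For $S\subseteq U$ let $\sigma_i$ be the fraction of block $i$ lying in $S$. In the complete blow-up of the path the cut of $S$ is $\sum_{i=1}^3n_in_{i+1}g_i\ge(1-\tau)^2s^2\Sigma$, where
$$\Sigma=\sum_{i=1}^3g_i,\qquad g_i=\sigma_i(1-\sigma_{i+1})+\sigma_{i+1}(1-\sigma_i).$$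
We show
$$\Sigma\ge\tfrac14\min\Bigl(\sum\sigma_i,\ \sum(1-\sigma_i)\Bigr).\tag{7}$$
As $g_i$ is a convex combination of $\sigma_i$ and $1-\sigma_i$, we have $g_i\ge\min(\sigma_i,1-\sigma_i)$, and likewise with $\sigma_{i+1}$.

- If all $\sigma_i\le\frac12$, the largest $\sigma_j$ occurs in some $g_i$, so $\Sigma\ge\max\sigma_j\ge\frac14\sum\sigma_i$. If all $\sigma_i\ge\frac12$, exchange $\sigma_i$ and $1-\sigma_i$.
- Otherwise some fraction is below $\frac12$ and some above, so two consecutive fractions lie weakly on opposite sides of $\frac12$. The corresponding $g_i$ is bilinear, hence at least its minimum over the corners of $[0,\frac12]\times[\frac12,1]$. The corner values at $(0,\frac12),(0,1),(\frac12,\frac12),(\frac12,1)$ are $\frac12,1,\frac12,\frac12$. So $\Sigma\ge\frac12=\frac14\cdot2$, and the minimum in (7) is at most $2$ because the two sums add to $4$.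

Since $n_i\le s$, $\min(|S|,|U\setminus S|)\le s\min(\sum\sigma_i,\sum(1-\sigma_i))$. Now apply Lemma 8.2 to the indicator of the smaller of $S,U\setminus S$ and add over the pairs of $\Gamma$; each vertex is in at most two of them. This gives
$$e_\Gamma(S,U\setminus S)\ge\Bigl(\tfrac{(1-\tau)^2}4-6\tau\Bigr)d\min(|S|,|U\setminus S|)\ge\tfrac d5\min(|S|,|U\setminus S|).$$

**Step 3: routing.** We cancel the divergence at small cost. By Step 2,
$$|r(S)|\le3\kappa d\min(|S|,|U\setminus S|)\le15\kappa\,e_\Gamma(S,U\setminus S).$$
Lemma 5.7, applied to $-r$ and $\Gamma$, gives $g$ on $\Gamma$ with divergence $-r$ and $|g|\le15\kappa$. So $f=f^0+g$ is a circulation. The corresponding weights are $\omega=1$ on edges of $(A_1,B_1)$ and $(A_2,C_2)$, and $\omega_{uv}=g(u,v)/(p_v-p_u)$ on $\Gamma$. Every edge of $\Gamma$ joins a point near $0$ to a point near $1$, so $|p_v-p_u|\ge1-2\kappa\ge\frac12$ and $|\omega|\le30\kappa$ there.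

**Step 4: positivity.** We check that the long edges cannot spoil the short ones. Degrees in $\Gamma$ are at most $2(1+\tau)d$, so
$$\sum_\Gamma|\omega_{uv}|(x_u-x_v)^2\le60\kappa\cdot2(1+\tau)d\|x\|^2\le150\kappa d\|x\|^2.$$
Let $L=\{x:\sum_{A_1}x=\sum_{A_2}x=0\}$. It meets every coset of $\mathrm{span}(\mathbf 1,p)$ because the averages of $p$ over $A_1$ and $A_2$ differ. For $x\in L$,
$$\sum_{A_1\times B_1}(x_u-x_v)^2=|B_1|\|x_{A_1}\|^2+|A_1|\|x_{B_1}\|^2\ge(1-\tau)s\bigl(\|x_{A_1}\|^2+\|x_{B_1}\|^2\bigr),$$
and similarly for $A_2,C_2$. Each vertex is in exactly one of these two pairs, so Lemma 8.2 costs $3\tau d\|x\|^2$ in total. Hence for $0\ne x\in L$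
$$Q(x)\ge d\|x\|^2\bigl((1-\tau)-3\tau-150\kappa\bigr)>0,$$
since $4\tau+150\kappa=\frac{154}{400}$. By Lemma 5.6, $(G[U],p|_U)$ is super stable.

**End of the proof of the Core Theorem.** In both cases $U$ contains a cluster from each part, so $|U\cap V_i|\ge(1-\tau)s\ge\frac s2\ge\frac N{14K}=cN$. $\square$

## 11. Gauss sums and the rigidity of $G_\ell$

We finish Theorem A; the cover graph property was proved in Section 4.

**Step 1: pseudorandomness.** We verify (1) with $N=\ell^2$ and $\theta=1/\ell$, so $\theta N=\ell$. Each $M_{ij}$, up to transposition, is a sum of $\ell$ distinct translation operators of the group $\mathbb F_\ell^2$. It is therefore normal and diagonalized by the characters of the group. At the trivial character its eigenvalue is $\ell$. At the character $w\mapsto e^{2\pi i(\alpha w_1+\beta w_2)/\ell}$ with $(\alpha,\beta)\ne(0,0)$, the eigenvalue for the parabola is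
$$\sum_te^{2\pi i(\alpha t+\beta t^2)/\ell},$$
and for the second curve it is such a sum with $\beta/2$ in place of $\beta$, times the unimodular factor $e^{2\pi i(\beta\nu/2)/\ell}$. If $\beta=0\ne\alpha$ the sum is $0$. If $\beta\ne0$, write $t=s+h$ in the squared modulus:
$$\sum_{s,t}e^{2\pi i(\alpha(t-s)+\beta(t^2-s^2))/\ell}=\sum_he^{2\pi i(\alpha h+\beta h^2)/\ell}\sum_se^{2\pi i\cdot2\beta hs/\ell}=\ell,$$
since only $h=0$ gives a nonzero inner sum. So the modulus is $\sqrt\ell$. The matrix $\theta J$ has eigenvalue $\ell$ at the trivial character and $0$ elsewhere, so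
$$\|M_{ij}-\theta J\|\le\sqrt\ell=\ell^{-1/2}\theta N.$$
For large $\ell$ this is at most $\rho_1\theta N$, and $N\ge42$. From here on, (3) and (4) hold with $\lambda=\sqrt\ell$.

**Step 2: a large rigid piece.** Let $p:V\to\mathbb R$ be injective, let $q$ be equivalent to $p$, and let $U$ be as in the Core Theorem, with $U_i=U\cap V_i$ and $|U_i|\ge c\ell^2$. To use Lemma 5.2 we need an edge in $G[U]$:
$$e(U_1,U_2)\ge\theta|U_1||U_2|-\sqrt\ell\sqrt{|U_1||U_2|}>0,$$
because $\sqrt{|U_1||U_2|}\ge c\ell^2>\ell^{3/2}$ for large $\ell$. So $q_u=w_0+p_uw$ with $\|w\|=1$ for $u\in U$.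

**Step 3: growing the piece.** Let $U^*\supseteq U$ be obtained by repeatedly adding vertices with at least two neighbors in the current set. By Lemma 5.3, $q_u=w_0+p_uw$ on $U^*$. Every vertex of $W:=V\setminus U^*$ has at most one neighbor in $U^*$.

**Step 4: few vertices are left.** Let $j\ne i$ and $v\in W\cap V_i$. Then $\deg_{U_j}(v)\le1$, while $\theta|U_j|\ge c\ell\ge2$ for large $\ell$. So $|\deg_{U_j}(v)-\theta|U_j||\ge\frac12\theta|U_j|$, and (3) gives
$$|W\cap V_i|\le\frac{\ell|U_j|}{\frac14\theta^2|U_j|^2}=\frac{4\ell^3}{|U_j|}\le\frac{4\ell}c,\qquad|W|\le\frac{12\ell}c.$$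

**Step 5: none are left.** A small nonempty $W$ would be too dense. Every vertex of $G_\ell$ has degree $2\ell$ ($\ell$ into each other part), and each $v\in W$ has at most one neighbor outside $W$, so $2e(W)\ge(2\ell-1)|W|$. By (4),
$$e(W)\le\frac{|W|^2}{3\ell}+\sqrt\ell\,|W|\le\Bigl(\frac4c+\sqrt\ell\Bigr)|W|.$$
If $W\ne\emptyset$, then $2\ell-1\le\frac8c+2\sqrt\ell$, which is false for large $\ell$. So $W=\emptyset$ and $q_u=w_0+p_uw$ on all of $V$ with $\|w\|=1$. Thus $q$ is congruent to $p$. Generic realizations are injective, so $G_\ell$ is 1-GUR. This proves Theorem A. $\square$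

## 12. Regular graphs with small eigenvalues and large girth

**Proof of Theorem B.** Let $\rho_0=\min(\frac{\rho_1}4,\frac c8,\frac1{126})$, and let $\mathcal A$ be the adjacency matrix of $H$.

**Step 1: $n$ and $k$ are large.** The Core Theorem needs $N\ge42$. For an edge $uv$, the vector with entry $1$ at $u$, $-1$ at $v$ and $0$ elsewhere has Rayleigh quotient $-1$, so the least eigenvalue of $\mathcal A$ is at most $-1$. It is not the excepted copy of $k$, so $\lambda\ge1$ and $n>k\ge1/\rho_0\ge126$.

**Step 2: condition (1).** Choose disjoint $V_1,V_2,V_3\subset V(H)$ of size $N=\lfloor n/3\rfloor\ge n/4$, so that $N\ge42$, and put $\theta=k/n$. By regularity $\mathcal A-\frac knJ$ kills $\mathbf 1$ and acts on $\mathbf 1^\perp$ with the eigenvalues of $\mathcal A$ other than one copy of $k$. So its norm is at most $\lambda$, and its submatrices satisfy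
$$\|M_{ij}-\theta J\|\le\lambda\le\rho_0k=\rho_0\theta n\le4\rho_0\theta N\le\rho_1\theta N.$$

**Step 3: a rigid piece and its growth.** Let $p$ be injective and $q$ equivalent to $p$. The Core Theorem gives $U$ with $|U|\ge3cN\ge\frac{cn}2$ and $(H[U],p|_U)$ super stable. It has an edge, since
$$2e(U)\ge\tfrac kn|U|^2-\lambda|U|\ge\bigl(\tfrac c2-\rho_0\bigr)k|U|>0.$$
By Lemmas 5.2 and 5.3, $q_u=w_0+p_uw$ with $\|w\|=1$ on the set $U^*$ obtained from $U$ by repeatedly adding vertices with at least two neighbors in the current set. Let $W=V(H)\setminus U^*$.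

**Step 4: $W$ is empty.** First $W$ is small. Put $\mu=k|U|/n\ge\frac{ck}2\ge\frac c{2\rho_0}\ge2$. Every $v\in W$ has at most one neighbor in $U$, so $|\deg_U(v)-\mu|\ge\frac\mu2$. Applying $\mathcal A-\frac knJ$ to $\mathbf 1_U$ gives $\sum_v(\deg_U(v)-\mu)^2\le\lambda^2|U|$, so
$$|W|\le\frac{\lambda^2|U|}{(\mu/2)^2}=\frac{4\lambda^2n^2}{k^2|U|}\le\frac{8\rho_0^2n}c.$$
If $W\ne\emptyset$, then, since each vertex of $W$ has at most one neighbor outside $W$,
$$(k-1)|W|\le2e(W)\le\tfrac kn|W|^2+\lambda|W|,\qquad\text{so}\qquad k-1\le\Bigl(\frac{8\rho_0^2}c+\rho_0\Bigr)k\le2\rho_0k\le\frac k2.$$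
Thus $k\le2$, contradicting $k\ge126$. So $U^*=V(H)$ and $q$ is congruent to $p$. $\square$

**Proof of Corollary C.** We use Lubotzky–Phillips–Sarnak, *Ramanujan graphs*, Combinatorica 8 (1988) 261–277: for distinct primes $P,q\equiv1\pmod4$ with $\left(\frac Pq\right)=1$ and $q>2\sqrt P$, there is a connected non-bipartite $(P+1)$-regular graph $X^{P,q}$ on $q(q^2-1)/2$ vertices, whose eigenvalues other than the simple eigenvalue $P+1$ have absolute value at most $2\sqrt P$, and whose girth is at least $2\log_Pq$.

**Step 1: choosing the graph.** We want $P$ fixed and the girth large. Fix a prime $P\equiv1\pmod4$ with $2\sqrt P\le\rho_0(P+1)$, and put $\Delta=P+1$. By Dirichlet's theorem there are infinitely many primes $q\equiv1\pmod{4P}$. For these, quadratic reciprocity gives $\left(\frac Pq\right)=\left(\frac qP\right)=1$. Take such a $q>2\sqrt P$ with $2\log_Pq>\max(g,P+2)$. Then the girth of $X^{P,q}$ exceeds $\max(g,P+2)$. In particular the graph is simple. By Theorem B with $k=P+1$ and $\lambda=2\sqrt P$, it is universally rigid in every injective position on the line, so it is 1-GUR.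

**Step 2: a strongly acyclic orientation.** We show that large girth makes it a cover graph. Properly color it with $\Delta+1=P+2$ colors and orient each edge towards the larger color. This is acyclic, and directed paths have at most $P+2$ vertices. A dependent edge together with a directed path of length at least $2$ joining its ends would form a cycle on at most $P+2$ vertices, which is shorter than the girth. So there are no dependent edges. $\square$
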